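# A class of computable structures whose isomorphism relation is neither hyperarithmetic nor complete

## 1. Pairs of structures glued along a $\Sigma^1_1$ set

**Theorem 1.** For every $\Sigma^1_1$ set $S\subseteq\mathcal N$ there are: a class $K=K_S$ of computable structures in a computable relational language, closed under isomorphism among computable structures, with $I(K)$ arithmetical; an arithmetical map $e\mapsto(n(e),i(e))\in\mathcal N\times\{0,1\}$ on $I(K)$; and a computable $f:\mathcal N\times\{0,1\}\to I(K)$, such that for all $e,e'\in I(K)$, $n\in\mathcal N$, $j\in\{0,1\}$: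

1. $n(f(n,j))=n$, and $\mathcal M_e\cong\mathcal M_{e'}$ implies $n(e)=n(e')$;
2. $\mathcal M_e\cong\mathcal M_{f(n(e),i(e))}$;
3. $\mathcal M_{f(n,0)}\cong\mathcal M_{f(n,1)}\iff n\in S$.

Hence
$$\mathcal M_e\cong\mathcal M_{e'}\iff n(e)=n(e')\ \text{and}\ \big(i(e)=i(e')\ \text{or}\ n(e)\in S\big).\tag{1}$$
If $S$ is not Hyp, then $\cong_K$ is neither Hyp nor complete under Hyp-reducibility.

Now we unpack this. In words: up to isomorphism, $K$ consists of a list of pairs $\mathcal A_0,\mathcal B_0,\mathcal A_1,\mathcal B_1,\dots$ of computable structures. Structures with different tags $n$ are never isomorphic, and $\mathcal A_n\cong\mathcal B_n$ exactly when $n\in S$. Moreover, given a computable structure, we can tell arithmetically whether it is in $K$, which tag it has, and one member of its pair that it is isomorphic to.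

**Definition (Hyp, reducibility).** $\mathcal N$ is the set of natural numbers. Hyp means hyperarithmetic, that is, $\Delta^1_1$ without parameters. For equivalence relations $E_0,E_1$ on $\mathcal N$, we write $E_0\le_H E_1$ if there is a Hyp function $f:\mathcal N\to\mathcal N$ with $m\,E_0\,n\iff f(m)\,E_1\,f(n)$ for all $m,n$.

**Definition (indices, Hyp classes).** Let $\varphi_e$ be the $e$-th partial computable function, and fix a computable relational language $L$. A computable $L$-structure has universe $\mathcal N$, or an initial segment of it, and a computable atomic diagram. An index of it is a number $e$ such that $\varphi_e$ is total and is the characteristic function of the atomic diagram; the structure is then called $\mathcal M_e$. A *Hyp class* is a class $K$ of computable $L$-structures that is closed under isomorphism among computable structures and whose index set $I(K)=\{e:\mathcal M_e\text{ is defined and }\mathcal M_e\in K\}$ is Hyp.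

For example, the computable graphs form a Hyp class: "$\varphi_e$ is total, is the characteristic function of an atomic diagram, and the relation is symmetric and irreflexive" is an arithmetical condition on $e$.

**Definition (isomorphism relation, completeness).** We put $\cong_K=\{(e,e'):e,e'\in I(K),\ \mathcal M_e\cong\mathcal M_{e'}\}$. This is a $\Sigma^1_1$ equivalence relation on $I(K)$: "there is a function that is an isomorphism". A reduction of an equivalence relation $E$ on $\mathcal N$ to $\cong_K$ is a Hyp function $h:\mathcal N\to I(K)$ with $m\,E\,n\iff\mathcal M_{h(m)}\cong\mathcal M_{h(n)}$. The relation $\cong_K$ is *complete under Hyp-reducibility* if every $\Sigma^1_1$ equivalence relation on $\mathcal N$ reduces to it.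

Complete examples, as recalled with the problem: every $\Sigma^1_1$ equivalence relation on $\mathcal N$ is Hyp-reducible to isomorphism on computable trees (Fokina–Friedman–Knight–Montalbán et al.), and that relation Hyp-reduces to isomorphism on computable graphs, torsion-free abelian groups, abelian $p$-groups for a fixed prime $p$, Boolean algebras, linear orders and fields. The paper "Equivalence Relations in Set Theory, Computation Theory and Complexity Theory" states as not known whether there is a single isomorphism relation on computable structures that is neither Hyp nor complete. Theorem 1, applied to any non-Hyp $\Sigma^1_1$ set $S$, answers yes, even with an arithmetical index set.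

The textbook facts we use are these.

- Arithmetical sets are Hyp. Hyp sets are closed under Boolean operations, number quantifiers, and preimages under Hyp functions.
- $\Sigma^1_1$ sets are closed under finite unions and intersections and under number quantifiers. There is a $\Sigma^1_1$ set that is not Hyp.
- Kleene's normal form: for every $\Sigma^1_1$ set $S$ there are uniformly computable trees $T^0_n\subseteq\mathcal N^{<\omega}$ (sets of finite sequences closed under initial segments) such that $T^0_n$ has an infinite path iff $n\in S$.

## 2. Why small classes prevent completeness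

As an abstract equivalence relation, the target is easy to write down: let $F_S$ identify $2n$ with $2n+1$ exactly when $n\in S$, and nothing else. The whole difficulty is to realize it as isomorphism on a class whose index set is Hyp. First we see that items 1–3 of Theorem 1 do give everything else.

**Step: formula (1).** This step turns 1–3 into a computation of $\cong_K$. Let $e,e'\in I(K)$. If $\mathcal M_e\cong\mathcal M_{e'}$, then $n(e)=n(e')=n$ by item 1, and item 2 gives $\mathcal M_{f(n,i(e))}\cong\mathcal M_{f(n,i(e'))}$; if $i(e)\neq i(e')$, then $n\in S$ by item 3. Conversely, suppose $n(e)=n(e')=n$. If $i(e)=i(e')$, then both structures are isomorphic to $\mathcal M_{f(n,i(e))}$ by item 2. If $n\in S$, then $\mathcal M_{f(n,0)}\cong\mathcal M_{f(n,1)}$ by item 3, and again both structures are isomorphic by item 2.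

**Step: not Hyp.** This step codes $S$ into $\cong_K$. By item 3, $n\in S\iff(f(n,0),f(n,1))\in\ \cong_K$, and $f$ is computable. So if $\cong_K$ is Hyp, then $S$ is Hyp.

**Step: not complete.** This step uses that every single class of $\cong_K$ is simple. By (1), the class of an index with tag $n$ is $\{e\in I(K):n(e)=n\}$ if $n\in S$, and of the form $\{e\in I(K):n(e)=n,\ i(e)=i\}$ if $n\notin S$. Both sets are arithmetical. Let $S'$ be a non-Hyp $\Sigma^1_1$ set, and let
$$x\,E\,y\iff x=y\ \text{or}\ (x\in S'\text{ and }y\in S').$$
This is a $\Sigma^1_1$ equivalence relation. Suppose a Hyp function $h$ reduced it to $\cong_K$. Fix $x_0\in S'$. Then $S'=\{x:h(x)\cong_K h(x_0)\}$ is the preimage of an arithmetical set under a Hyp function, so $S'$ is Hyp, a contradiction. Note that this step did not need $S$ to be non-Hyp.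

It remains to construct $K$, the maps, and prove 1–3. From here on, sums of bits are taken mod 2.

## 3. Parity structures on a tree

In Sections 3–8, a *tree* (when it is not said to be a subset of $\mathcal N^{<\omega}$) is a computable function $par:\{1,2,\dots\}\to\mathcal N$ with $par(s)<s$. Its nodes are all natural numbers and its root is $0$. Let $Ch(s)=\{v:par(v)=s\}$, and let $T_v$ be the set consisting of $v$ and all its descendants. So $T_0=\mathcal N$ is infinite. An infinite path is a sequence $v_0=0,v_1,v_2,\dots$ with $v_{i+1}\in Ch(v_i)$.

We want structures whose isomorphisms are "parity flows" on the tree, so that a defect at the root can be removed only along an infinite path.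

**Definition (the structures).** The language has unary predicates $N_n,P_s,C_s$ ($n,s\in\mathcal N$), a unary $U$ and a binary $E$. For a tree $T$, a tag $n$ and $p:\mathcal N\to\{0,1\}$, the structure $\mathfrak S_n(T,p)$ has

- *points* $(s,i)$ for $s\in\mathcal N$, $i\in\{0,1\}$, with $P_s=\{(s,0),(s,1)\}$;
- *configurations* $(s,h)$ for $h$ a finite subset of $Ch(s)$, forming $C_s$;
- $N_n$ true of everything, $N_m$ empty for $m\neq n$, and $U=\{(0,0)\}$, a point;
- $E((s,h),(v,j))$ for $v\in Ch(s)$ iff $j=1_h(v)$; $E((s,h),(s,i))$ iff $i\equiv|h|+p(s)\pmod 2$; and no other instances of $E$.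

So a configuration of $s$ chooses one point above each child of $s$, with value $1$ at only finitely many children, and one point above $s$ itself. The choice is made so that all its bits sum to $p(s)$. If $p$ is computable then, up to renumbering, $\mathfrak S_n(T,p)$ is a computable structure, uniformly.

For example, let $Ch(s)=\{v,w\}$ and $p(s)=0$. There are four configurations, with bits at $(v,w,s)$ equal to $000$, $101$, $011$, $110$, for $h=\emptyset,\{v\},\{w\},\{v,w\}$. If we exchange the names of the two points of $P_v$, we get the triples $100,001,111,010$, which are the triples for $p(s)=1$. So renaming at $v$ changes the parity at its parent. (It also changes the parity at $v$ itself, since the configurations of $v$ have a bit there.)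

**Lemma 2.** $\mathfrak S_n(T,p)\cong\mathfrak S_n(T,q)$ iff there is $g:\mathcal N\to\{0,1\}$ with $g(0)=0$ such that for every $s$ the set $\{v\in Ch(s):g(v)=1\}$ is finite and
$$p(s)+q(s)=g(s)+\sum_{v\in Ch(s)}g(v).\tag{2}$$

*Proof.* The purpose is to replace isomorphisms by their action $g$ on the pairs $P_s$: $g(s)=1$ means that $P_s$ is swapped.

An isomorphism preserves each $P_s$ and $C_s$, so on points it has the form $(s,i)\mapsto(s,i+g(s))$. Since $U$ is preserved, $g(0)=0$. A configuration $(s,h)$ goes to some $(s,h')$. For $v\in Ch(s)$, the point of $P_v$ chosen by $(s,h)$ is $(v,1_h(v))$; its image is $(v,1_h(v)+g(v))$ and must be the point chosen by $(s,h')$. So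
$$1_{h'}(v)=1_h(v)+g(v)\quad\text{for }v\in Ch(s).$$
With $h=\emptyset$, we see that $\{v\in Ch(s):g(v)=1\}=h'$ is finite. In general, $|h'|\equiv|h|+\sum_{v\in Ch(s)}g(v)$. The point of $P_s$ chosen by $(s,h)$ has bit $|h|+p(s)$, and its image must be the one chosen by $(s,h')$ in $\mathfrak S_n(T,q)$, so $|h|+p(s)+g(s)\equiv|h'|+q(s)$. Substituting for $|h'|$ gives (2).

Conversely, given such a $g$, let $(s,i)\mapsto(s,i+g(s))$ and $(s,h)\mapsto(s,\,h\,\triangle\,\{v\in Ch(s):g(v)=1\})$. The second map sends finite sets to finite sets and is its own inverse. So we have a bijection; it preserves $N_n,P_s,C_s$, it preserves $U$ because $g(0)=0$, and the same computations show that it preserves $E$. $\square$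

Read (2) as a flow: the discrepancy $p(s)+q(s)$ at $s$ is passed to the parent (through $g(s)$) or to finitely many children.

The class $K$ must have an arithmetical index set, so we need an arithmetical description of these structures that does not mention isomorphisms.

**Definition (axioms $Ax_n$, relative to $T$).** For a structure $M$:

1. Every element satisfies $N_n$, no $N_m$ with $m\ne n$, and exactly one of the predicates $P_s,C_s$ ($s\in\mathcal N$).
2. $|P_s|=2$ for all $s$; $U$ holds of exactly one element, which lies in $P_0$.
3. $E(y,x)$ implies $y\in C_s$ and $x\in P_t$ for some $s$ and some $t\in\{s\}\cup Ch(s)$. For $y\in C_s$ and $t\in\{s\}\cup Ch(s)$ there is exactly one $x\in P_t$ with $E(y,x)$; it is denoted $y(t)$.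
4. $C_s\neq\emptyset$. For $y,y'\in C_s$ the set $D(y,y')=\{v\in Ch(s):y(v)\ne y'(v)\}$ is finite, and $y(s)=y'(s)$ iff $|D(y,y')|$ is even.
5. For $y\in C_s$ and finite $F\subseteq Ch(s)$ there is exactly one $y'\in C_s$ with $D(y,y')=F$.

**Lemma 3.** Every $\mathfrak S_n(T,p)$ satisfies $Ax_n$. If a computable $M$ satisfies $Ax_n$, then $M\cong\mathfrak S_n(T,p)$ for some computable $p$, whose index is computable from $n$, an index of $T$ and an index of $M$.

*Proof.* The purpose is to show that the axioms describe exactly the parity structures. In $\mathfrak S_n(T,p)$ we have $D((s,h),(s,h'))=h\,\triangle\,h'$. This is finite; the bits $|h|+p(s)$ and $|h'|+p(s)$ agree iff $|h\,\triangle\,h'|$ is even; and $D((s,h),(s,h'))=F$ has the unique solution $h'=h\,\triangle\,F$. The other axioms are immediate.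

Now let $M$ be computable and satisfy $Ax_n$. We choose base configurations and name everything relative to them. Let $y_s$ be the first element of $C_s$ found; the search ends by axiom 4. Give points bits $b$: in $P_0$ the $U$-point gets $0$ and the other point gets $1$; for $v\ge1$ with $s=par(v)$, the point $y_s(v)$ gets $0$ and the other point of $P_v$ gets $1$. Put $p(s)=b(y_s(s))$. All of this is found by terminating searches, uniformly, so $p$ is computable as claimed.

Map $x\in P_s$ to $(s,b(x))$ and $y\in C_s$ to $(s,D(y,y_s))$. On $P_s$ this is a bijection by axiom 2. On $C_s$ it is a bijection onto the configurations of $s$, by axiom 4 (finiteness) and axiom 5 applied with $y_s$. For $E$: if $v\in Ch(s)$, then $b(y(v))=1$ iff $y(v)\ne y_s(v)$ iff $v\in D(y,y_s)$. By axiom 4, $b(y(s))=b(y_s(s))+|D(y,y_s)|=p(s)+|D(y,y_s)|$. By axiom 3 there are no further instances of $E$. The predicates $N_m,P_s,C_s,U$ are clearly preserved. $\square$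

## 4. A path, a star, and the condition Fin

Let $\mathbf 0$ be the zero function and $\mathbf 1_0$ the indicator function of the root. The intended pair for tag $n$ is $\mathfrak S_n(T,\mathbf 0)$ and $\mathfrak S_n(T,\mathbf 1_0)$. We try two trees by hand.

*The path.* Let $par(s)=s-1$, so $Ch(s)=\{s+1\}$. Equation (2) reads $g(s+1)=g(s)+p(s)+q(s)$. With $g(0)=0$ it has a solution for all $p,q$, and finite support is automatic. So all structures $\mathfrak S_n(T,p)$ are isomorphic: every discrepancy is pushed along the path to infinity.

*The star.* Let $par(s)=0$ for all $s\ge1$. At a leaf $v$, (2) forces $g(v)=p(v)+q(v)$. At the root it says $p(0)+q(0)=\sum_{v\ge1}g(v)$. So $\mathfrak S_n(T,p)\cong\mathfrak S_n(T,q)$ iff $p$ and $q$ differ at only finitely many places and at an even number of them. In particular $\mathbf 0$ and $\mathbf 1_0$ give non-isomorphic structures. But if $p$ is $1$ on all leaves, we get a structure isomorphic to neither. Such $p$ must be excluded from $K$.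

**Definition (Fin).** If $T_v$ is finite, let $val_p(v)=\sum_{w\in T_v}p(w)$. We say that $Fin(p)$ holds if for every $s$ only finitely many $v\in Ch(s)$ have $T_v$ finite and $val_p(v)=1$.

On the star, $Fin(p)$ says that $p$ is $1$ at only finitely many leaves. Then $\mathfrak S_n(T,p)$ is isomorphic to $\mathfrak S_n(T,\mathbf 0)$ or to $\mathfrak S_n(T,\mathbf 1_0)$, according to the parity of the number of $s$ with $p(s)=1$.

**Lemma 4.** If $\mathfrak S_n(T,p)\cong\mathfrak S_n(T,q)$, then $Fin(p)\Leftrightarrow Fin(q)$.

*Proof.* This is needed so that imposing Fin keeps the class closed under isomorphism. Take $g$ as in Lemma 2. Let $v\geq 1$ with $T_v$ finite, and sum (2) over $s\in T_v$. Each node of $T_v$ other than $v$ contributes its $g$-value twice, once as $s$ and once as a child; $v$ contributes once. Hence $val_p(v)+val_q(v)=g(v)$. Since $g$ has finite support on each $Ch(s)$, the values $val_p$ and $val_q$ differ at only finitely many of the relevant children of each $s$. $\square$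

**Lemma 5.** $\mathfrak S_n(T,\mathbf 0)\cong\mathfrak S_n(T,\mathbf 1_0)$ iff $T$ has an infinite path. Both functions satisfy $Fin$.

*Proof.* This is the coding of paths. By Lemma 2, an isomorphism amounts to $g$ with finite support on every $Ch(s)$, $g(0)=0$, $\sum_{v\in Ch(0)}g(v)=1$, and $g(s)=\sum_{v\in Ch(s)}g(v)$ for $s\neq0$. Given $g$, some $v_1\in Ch(0)$ has $g(v_1)=1$; then the sum over $Ch(v_1)$ is $1$, so some $v_2\in Ch(v_1)$ has $g(v_2)=1$; and so on. This is an infinite path. Conversely, given a path $0,v_1,v_2,\dots$, let $g$ be the indicator of $\{v_1,v_2,\dots\}$. Each node of the path has exactly one child on the path, and a node off the path has none, so the equations hold. For $Fin$: the root lies in no $T_v$ with $v\neq0$, so $val_{\mathbf 0}(v)=val_{\mathbf 1_0}(v)=0$ for every $v\ne 0$ with $T_v$ finite. $\square$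

## 5. Infinite subtrees that break the dichotomy

A sensible first attempt is to take for $T_n$ the Kleene tree $T^0_n$, renumbered so that parents come before children, and to let $K$ consist of all computable $M$ satisfying some $Ax_n$, with $Fin$ if needed. Another is to let $K$ consist just of the computable copies of $\mathfrak S_n(T_n,\mathbf 0)$ and $\mathfrak S_n(T_n,\mathbf 1_0)$. One example shows where, for an arbitrary tree, both stop working.

**Example 6.** Let $S$ be $\Sigma^1_1$ and not Hyp, and let $T^0_k$ be uniformly computable trees containing $\emptyset$ and all $\langle a\rangle$, such that $T^0_k$ has an infinite path iff $k\in S$. Let $T$ have a root with children $v_{k,m}$ ($k,m\in\mathcal N$), where the subtree at $v_{k,m}$ is a copy of $T^0_k$ with $v_{k,m}$ in the place of $\emptyset$. List the nodes so that parents precede children. Let $p_k$ be the indicator of $\{v_{k,m}:m\in\mathcal N\}$.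

Suppose $k\in S$. For each $m$ choose an infinite path $v_{k,m},u_1,u_2,\dots$ through the subtree at $v_{k,m}$, and let $g$ be $1$ on the nodes $u_1,u_2,\dots$ of all these paths, and $0$ elsewhere. Then (2) holds for $p_k$ and $\mathbf 0$: at the root it is $0=0+0$; at $v_{k,m}$ it is $1=0+1$; at nodes $u_i$ it is $0=1+1$; elsewhere it is $0=0+0$. The support on each $Ch(s)$ has at most one element. So $\mathfrak S_n(T,p_k)\cong\mathfrak S_n(T,\mathbf 0)$.

Suppose $k\notin S$, and let $q\in\{\mathbf 0,\mathbf 1_0\}$. If $g$ is as in Lemma 2 for $p_k,q$, then at proper descendants $s$ of $v_{k,m}$ we have $g(s)=\sum_{v\in Ch(s)} g(v)$; if $g(s)=1$ for such an $s$, we could follow values $1$ along an infinite path, and there is none. So $g=0$ there, and (2) at $v_{k,m}$ gives $g(v_{k,m})=1$, for every $m$. This contradicts finite support on $Ch(0)$. So $\mathfrak S_n(T,p_k)$ is isomorphic to neither structure of the pair.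

Hence $k\in S$ iff $\mathfrak S_n(T,p_k)$ belongs to the isomorphism class of $\mathfrak S_n(T,\mathbf 0)$. This class, as a set of indices, is not Hyp, and the argument for non-completeness in Section 2 is lost. Also, the class of computable copies of $\mathfrak S_n(T,\mathbf 0)$ and $\mathfrak S_n(T,\mathbf 1_0)$ does not have a Hyp index set. And $Fin$ does not help: the subtree at $v_{k,m}$ is infinite, so $Fin(p_k)$ holds for all $k$.

The exact trouble is that one node has infinitely many children $v$ with $T_v$ infinite, and a computable $p$ can be non-zero on these $T_v$. What saves us is that only *computable* $p$ matter. They can be listed as $\varphi_0,\varphi_1,\dots$, and the tree can be built to react to them. We give each node $v\ge1$ a number $a(v)$ and ask the following, where $T$ still has to have a path exactly when $T^0$ has one.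

**Proposition 7.** Uniformly in a computable tree $T^0\subseteq\mathcal N^{<\omega}$ containing all $\langle a\rangle$, one can compute a tree $T$ (in the sense of Section 3) and numbers $a(v)$ for $v\ge1$ such that

- (P1) for all $\tau$ and $a$, only finitely many $v\in Ch(\tau)$ have $a(v)=a$ and $T_v$ infinite;
- (P2) if $p=\varphi_e$ is total, $\{0,1\}$-valued and $Fin(p)$ holds, then $p\equiv0$ on $T_v$ for every $v\ge1$ with $a(v)>e$ and $T_v$ infinite;
- (P3) $T$ has an infinite path iff $T^0$ has one.

So for a given $p=\varphi_e$, the infinite subtrees with $a(v)>e$ are invisible to $p$, and each node has only finitely many children $v$ with $a(v)\le e$ and $T_v$ infinite. Section 7 turns this into the dichotomy.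

## 6. A tree that waits for the functions $\varphi_e$

**How to force (P2).** Let $v$ be a node with $a(v)>e$. We cannot change $\varphi_e$, but we control the growth of $T_v$: let $T_v$ grow only when $\varphi_e$ has converged to $0$ on all its present nodes. If $\varphi_e$ takes the value $1$ on $T_v$, stop $T_v$ forever. Then $T_v$ is finite and, as we will see, $val_{\varphi_e}(v)=1$. If this happens at infinitely many children of one node, $Fin(\varphi_e)$ fails, and we owe nothing to $\varphi_e$. The danger is to (P3): if $\varphi_e$ is not total, we may wait forever, and if infinitely many children are stopped, no child may be left to continue a path of $T^0$. So each node carries a guess about each $e<a(v)$, one of three symbols: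

- $\mathsf N$: $\varphi_e$ is not total and $\{0,1\}$-valued;
- $\mathsf G$: $\varphi_e$ is total and $\{0,1\}$-valued, and only finitely many siblings get stopped through it; so wait for zeros;
- $\mathsf D$: infinitely many siblings get stopped through $\varphi_e$; so let the subtree grow only as fast as this count grows.

A node whose guess is seen to fail is retired, and a new sibling with the same guesses and the next version number $j$ may replace it.

**Construction.** Each node $v\ge1$ carries a label $(a,\sigma,j)$ with $a=a(v)$, $\sigma=\sigma_v\in\{\mathsf N,\mathsf G,\mathsf D\}^a$ (a function on $\{e:e<a\}$) and $j\in\mathcal N$. Let $\rho(v)$ be the sequence of $a$-values along the path from the root to $v$, with $\rho(0)=\emptyset$. Always $\rho(v)\in T^0$. Node $s$ is added at stage $s\ge1$. Write $T_v[s]=T_v\cap\{0,\dots,s-1\}$, and let $\varphi_{e,s}(t)\!\downarrow$ mean convergence within $s$ steps. At stage $s$ define the following.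

- $\ell(e,s)$ is the largest $m\le s$ such that $\varphi_{e,s}(t)\!\downarrow\in\{0,1\}$ for all $t<m$. It is nondecreasing in $s$.
- A node $v$ with $1\le v<s$ and label $(a,\sigma,j)$ is *retired* if for some $e<a$: either (clause $\mathsf N$) $\sigma(e)=\mathsf N$ and $\ell(e,s)>j$; or (clause $\mathsf G$) $\sigma(e)=\mathsf G$ and $\varphi_{e,s}(t)\!\downarrow=1$ for some $t\in T_v[s]$. Once retired, a node remains retired.
- $\kappa_\tau(e,s)$ is the number of $v<s$ with $par(v)=\tau$, $e<a(v)$, $\sigma_v(e)=\mathsf G$, and $\varphi_{e,s}(t)\!\downarrow=1$ for some $t\in T_v[s]$. It is nondecreasing in $s$.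
- The root is always *permitted*. A node $v\ge1$ (with $v<s$) with label $(a,\sigma,j)$ and parent $\tau$ is permitted if it is not retired and for every $e<a$: $\sigma(e)=\mathsf G$ implies $\varphi_{e,s}(t)\!\downarrow=0$ for all $t\in T_v[s]$; and $\sigma(e)=\mathsf D$ implies $\kappa_\tau(e,s)\ge|T_v[s]|$.
- A *request* is a tuple $(\tau,a,\sigma,j)$; requests are coded by natural numbers. It is *eligible* if: $\tau<s$; $\rho(\tau)^\frown a\in T^0$; $\sigma\in\{\mathsf N,\mathsf G,\mathsf D\}^a$; no child of $\tau$ with label $(a,\sigma,j)$ exists yet; if $j>0$, a child of $\tau$ with label $(a,\sigma,j-1)$ exists and is retired; and $\tau$ and all its ancestors are permitted.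

At stage $s$ grant the eligible request with least code: node $s$ becomes a child of $\tau$ with label $(a,\sigma,j)$.

*Why it never stops.* Eligibility is decidable. Since $\langle a\rangle\in T^0$ for all $a$ and only finitely many nodes exist at stage $s$, some request $(0,a,\sigma,0)$ is eligible. So $par$ is total and computable, uniformly in $T^0$. Two remarks are used all the time: each request is granted at most once, and a proper descendant of $v$ is added only at stages at which $v$ is permitted.

**A look at small labels.** For $a=0$ the function $\sigma$ is empty. The child of the root with label $(0,\emptyset,0)$ is never retired and always permitted, and no version $j=1$ is ever made. For $a=1$ only $\varphi_0$ matters. If $\varphi_0$ is constantly $0$, then every child of the root with $\sigma(0)=\mathsf N$ is eventually retired; $\kappa_0(0,s)$ stays $0$, so a $\mathsf D$-child with $a=1$ is never permitted and stays a leaf; the $\mathsf G$-child with $j=0$ is never retired and is permitted as soon as $\varphi_0$ has converged on its current subtree. If $\varphi_0$ is constantly $1$, then each $\mathsf G$-child with $a=1$ stays a leaf and is eventually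 retired. The root is always permitted, so the request for the next version is granted once finitely many requests of smaller code are out of the way. So there are infinitely many such leaves, $\kappa_0(0,s)\to\infty$, and the $\mathsf D$-child with $a=1$ is permitted from some stage on as long as its subtree does not grow. Here $Fin(\varphi_0)$ fails.

**Step (P1): one surviving version per guess.** Fix $\tau,a,\sigma$. If children with labels $(a,\sigma,j)$ and $(a,\sigma,j')$, $j<j'$, exist, then the one with label $(a,\sigma,j+1)$ exists, so the child with label $(a,\sigma,j)$ was retired at some stage. From then on it is never permitted, so its subtree is finite. Hence at most one $v$ for each $\sigma$ has $T_v$ infinite, so there are at most $3^a$ such children for each pair $(\tau,a)$.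

**Step ($\dagger$): stopped subtrees have odd value.** This is what makes infinitely many stopped siblings contradict $Fin$. We claim:

($\dagger$) If $\sigma_w(e)=\mathsf G$ and $\varphi_e(t)=1$ for some $t\in T_w$, then $T_w$ is finite, $\varphi_e(t')=0$ for all $t'\in T_w\setminus\{t\}$, and so the sum of $\varphi_e$ over $T_w$ is $1$.

Whenever a proper descendant of $w$ is added, $w$ is permitted, so all current elements $t'$ of $T_w$ satisfy $\varphi_e(t')=0$. So nothing can be added to $T_w$ after $t$. Since nodes are added in increasing order, $t=\max T_w$ and $T_w$ is finite. If $t\ne w$, the addition of $t$ at stage $t$ shows that $\varphi_e=0$ on $T_w[t]=T_w\setminus\{t\}$. If $t=w$, this set is empty.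

**Step (P2): large infinite subtrees are invisible.** Let $p=\varphi_e$ be total and $\{0,1\}$-valued with $Fin(p)$, let $a(v)>e$ and $T_v$ be infinite, and let $\tau=par(v)$. Infinitely many proper descendants of $v$ are added, so $v$ is permitted at infinitely many stages, and it is never retired. We go through the possible values of $\sigma_v(e)$.

- Suppose $\sigma_v(e)=\mathsf N$ and $v$ has label $(a,\sigma,j)$. As $v$ is never retired, $\ell(e,s)\le j$ for all $s$. This contradicts that $\varphi_e$ is total and $\{0,1\}$-valued.
- Suppose $\sigma_v(e)=\mathsf D$. Then $\kappa_\tau(e,s)\ge|T_v[s]|$ at infinitely many stages, and $|T_v[s]|\to\infty$, so $\kappa_\tau(e,s)\to\infty$. By ($\dagger$), every $w$ counted by $\kappa_\tau(e,\cdot)$ is a child of $\tau$ with $T_w$ finite and $val_p(w)=1$. There are infinitely many, contradicting $Fin(p)$.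
- So $\sigma_v(e)=\mathsf G$. For each element $t$ of $T_v$ there is a later stage at which $T_v$ grows; $v$ is permitted then, so $\varphi_e(t)=0$. Hence $p\equiv0$ on $T_v$.

**Step (P3), easy direction.** An infinite path of $T$ yields an infinite path of $T^0$ via $\rho$, because $\rho(v)\in T^0$ always and $\rho$ grows by one entry at each step down.

**Step (P3), hard direction: requests below live nodes are granted.** Let $x$ be an infinite path of $T^0$. We want to follow $x$ in $T$ with correct guesses. The obstacle is that a request needs all the nodes above it to be permitted *at the same stage*, while permission may come and go. The right notion is this. Call the root *live*. Call $v\ge1$ live if it is never retired and, in case $T_v$ is finite, it is permitted at all sufficiently large stages.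

**Claim 8.** Let $v_0=0,v_1,\dots,v_i$ be the path from the root to $v_i$, all live, and let $r=(v_i,a,\sigma,j)$ be a request which, as long as it has not been granted, satisfies at all sufficiently large stages every eligibility condition other than the permission condition. Then $r$ is granted.

*Proof.* Suppose not. Choose $s_0$ such that after $s_0$ no request of smaller code is granted (there are finitely many, each granted at most once) and $r$ satisfies the other eligibility conditions. If at some stage after $s_0$ all of $v_0,\dots,v_i$ were permitted, $r$ would be eligible, and $r$ or a request of smaller code would be granted, a contradiction. So after $s_0$ the nodes $v_0,\dots,v_i$ are never all permitted at once.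

We show by downward induction on $k=i,\dots,0$ that $v_k$ is permitted at all sufficiently large stages; this contradicts the last sentence. Suppose $v_{k+1},\dots,v_i$ are permitted at all stages after some $s_1\ge s_0$ (for $k=i$ take $s_1=s_0$). If a proper descendant of $v_k$ were added after $s_1$, then at that stage $v_0,\dots,v_k$ would be permitted, since they are ancestors of, or equal to, the parent of the new node. Then all of $v_0,\dots,v_i$ would be permitted, a contradiction. So no proper descendant of $v_k$ is added after $s_1$, and $T_{v_k}$ is finite. As $v_k$ is live (or is the root, which is always permitted), it is permitted from some stage on. $\square$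

**Step (P3), hard direction: extending a live path.** Let $v_i$ be given with $\rho(v_i)=x\restriction i$ and $v_0,\dots,v_i$ live; we start with $v_0=0$. We find a live child $v_{i+1}$ with $\rho(v_{i+1})=x\restriction(i+1)$. Put $\tau=v_i$, $a=x(i)$, and let $\sigma\in\{\mathsf N,\mathsf G,\mathsf D\}^a$ be the true guess:

- $\sigma(e)=\mathsf N$ if $\sup_s\ell(e,s)<\infty$;
- otherwise $\sigma(e)=\mathsf D$ if $\sup_s\kappa_\tau(e,s)=\infty$;
- otherwise $\sigma(e)=\mathsf G$.

*Some child of $\tau$ with label $(a,\sigma,j)$ is created and never retired.* Suppose not. The request $(\tau,a,\sigma,0)$ satisfies the hypothesis of Claim 8, because $\rho(\tau)^\frown a=x\restriction(i+1)\in T^0$. So the child with $j=0$ is created. By assumption it is retired. Then the request with $j=1$ satisfies the hypothesis of Claim 8, so the child with $j=1$ is created; it is retired; and so on. Thus all $j$ occur, and all these children are retired. For $j$ at least every $\sup_s\ell(e,s)$ with $\sigma(e)=\mathsf N$, clause $\mathsf N$ never applies, so clause $\mathsf G$ applies through some $e<a$ with $\sigma(e)=\mathsf G$. Some such $e$ serves for infinitely many $j$. All these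 children are counted by $\kappa_\tau(e,\cdot)$, so $\kappa_\tau(e,s)\to\infty$. This contradicts $\sigma(e)=\mathsf G$.

Let $v_{i+1}$ be such a child. Then $\rho(v_{i+1})=x\restriction(i+1)$.

*It is live.* It is never retired. Suppose $T_{v_{i+1}}$ is finite. If $\sigma(e)=\mathsf G$, then $\sup_s\ell(e,s)=\infty$, so $\varphi_e$ converges to $0$ or $1$ on all of $T_{v_{i+1}}$; the value $1$ would retire $v_{i+1}$, so all values are $0$, and at all large stages all these computations have converged. If $\sigma(e)=\mathsf D$, then $\kappa_\tau(e,s)$ eventually exceeds $|T_{v_{i+1}}|$. So $v_{i+1}$ is permitted at all sufficiently large stages.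

By induction we obtain an infinite path $v_0,v_1,\dots$ of $T$. This proves Proposition 7. $\square$

## 7. Two normal forms for computable $p$ with Fin

**Lemma 9.** Let $T$ be as in Proposition 7 and let $p:\mathcal N\to\{0,1\}$ be computable with $Fin(p)$. Then $\mathfrak S_n(T,p)\cong\mathfrak S_n(T,q)$ for some $q\in\{\mathbf 0,\mathbf 1_0\}$. Moreover such a $q$ can be found arithmetically, uniformly in $n$ and an index of $p$, when $T=T_n$ for trees $T_n$ obtained from uniformly computable $T^0_n$.

*Proof.* Let $p=\varphi_e$. The plan is to solve (2) with $q(s)=0$ for all $s\ne0$, and to let $q(0)$ take whatever value results.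

**Step 1: split the nodes into three sets.** This separates the part invisible to $p$, the finite parts, and a finitely branching rest.

- $Z$: nodes having an ancestor-or-self $u\ne0$ with $T_u$ infinite and $a(u)>e$. By (P2), $p\equiv0$ on each such $T_u$, so $p\equiv0$ on $Z$. The set $Z$ is closed under descendants, and $0\notin Z$.
- $W$: nodes $v\notin Z$ with $T_v$ finite. All children of a node $v\in W$ are in $W$: a child has a finite subtree, and a witness $u$ for membership in $Z$ could not be the child itself, so it would also be a witness for $v$.
- $R$: nodes $v\notin Z$ with $T_v$ infinite. If $v\in R$, every ancestor-or-self $u\neq0$ of $v$ has $T_u\supseteq T_v$ infinite, so $a(u)\le e$.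

$R$ contains $0$ and is closed under ancestors. The children in $R$ of a node $\tau\in R$ satisfy $a(v)\le e$ and have infinite $T_v$, so by (P1) there are only finitely many. A child $v$ of $\tau\in R$ is in $W$ if $T_v$ is finite (a witness for $v\in Z$ would be a witness for $\tau\in Z$). If $T_v$ is infinite, $v$ is in $R$ or $Z$ according to whether $a(v)\le e$ or $a(v)>e$.

**Step 2: collect the finite parts.** For $\tau\in R$ set
$$b(\tau)=p(\tau)+\sum\{val_p(v):v\in Ch(\tau),\ T_v\text{ finite}\},$$
a sum with finitely many non-zero terms by $Fin(p)$. Since we want $q(\tau)=0$ for $\tau\in R\setminus\{0\}$, with $g=val_p$ on $W$ and $g=0$ on $Z$, the equation to solve on $R\setminus\{0\}$ is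
$$g(\tau)=b(\tau)+\sum_{v\in Ch(\tau)\cap R}g(v).\tag{3}$$

**Step 3: solve (3).** Call $\tau\in R$ *small* if it has finitely many descendants in $R$, and *big* otherwise. Each $\tau\in R$ has finitely many children in $R$, so a big node has a big child. Children in $R$ of small nodes are small, and ancestors of big nodes are big. Define $g$ as follows.

- $g(0)=0$; $g=0$ on $Z$; $g(v)=val_p(v)$ on $W$.
- On small nodes $\tau\neq0$, define $g$ from the bottom up by (3). This ends, because $R\cap T_\tau$ is finite.
- Put $g=0$ on the big children of $0$. If $\tau\ne0$ is big and $g(\tau)$ is defined, put $g=0$ on all big children of $\tau$ except the least one, and give the least big child the value making (3) true. The other terms of (3) are already known, because the $R$-children of $\tau$ that are not big are small.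

Every big node other than $0$ has only big ancestors, so it receives a value, by induction on its depth. In this way (3) holds on all of $R\setminus\{0\}$: at small nodes the discrepancy goes up to the parent, at big nodes it goes down.

**Step 4: define $q$ and check Lemma 2.** Let $q(s)=0$ for $s\ne0$ and $q(0)=p(0)+\sum_{v\in Ch(0)}g(v)$. The last sum is finite by the following check.

*Finite support on $Ch(s)$.* If $s\in Z$, all children are in $Z$, where $g=0$. If $s\in W$, then $Ch(s)$ is finite. If $s\in R$, the children with $g=1$ are among the children $v$ with $T_v$ finite and $val_p(v)=1$, finitely many by $Fin(p)$, and the finitely many children in $R$.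

*Equation (2).* For $s\in Z$ all terms are $0$. For $s\in W$ the children of $s$ lie in $W$, and (2) is $val_p(s)=p(s)+\sum_{v\in Ch(s)}val_p(v)$, which holds. For $s\in R\setminus\{0\}$, (2) is (3), since children outside $W\cup R$ lie in $Z$, where $g=0$. For $s=0$ it is the definition of $q(0)$, as $g(0)=0$.

So $\mathfrak S_n(T,p)\cong\mathfrak S_n(T,q)$, and $q\in\{\mathbf 0,\mathbf 1_0\}$ according to $q(0)$.

**Step 5: $q$ is found arithmetically.** Since $g=0$ on big children of $0$ and on $Z$,
$$q(0)=b(0)+\sum\{g(v):v\in Ch(0)\cap R\text{ small}\}.$$
Now "$w\in T_v$" is decidable by following $par$. "$T_v$ is finite" says that some $m$ bounds $T_v$. Membership in $Z,W,R$ adds a quantifier over the finitely many ancestors. Given $T_v$ finite, $val_p(v)$ is a sum up to a bound; $b(\tau)$ is a sum up to a bound beyond which all terms vanish; "small" says that $R\cap T_v$ is bounded. For small $\tau\ne0$, the value $g(\tau)$ is that of the unique function on the finite set $R\cap T_\tau$ satisfying (3) everywhere, so it is defined by a quantifier over codes of finite functions. All this is arithmetical, uniformly in $e$ and $n$. $\square$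

## 8. Assembling $K_S$

Let $S$ be $\Sigma^1_1$, and let $T^0_n$ be uniformly computable trees such that $T^0_n$ has an infinite path iff $n\in S$. Adding $\emptyset$ and all $\langle a\rangle$ creates no infinite path, so we may assume that they are there. Let $T_n$ be the tree given by Proposition 7 from $T^0_n$; the $T_n$ are uniformly computable.

**Definition.** $K_n$ is the class of computable $M$ satisfying $Ax_n$ (for $T_n$) such that $Fin(p)$ holds for some, equivalently every, computable $p$ with $M\cong\mathfrak S_n(T_n,p)$. Let $K=K_S=\bigcup_nK_n$.

Such a $p$ exists by Lemma 3, and "some" is equivalent to "every" by Lemma 4.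

**Step 1: $K$ is closed under isomorphism among computable structures.** $Ax_n$ and the $Fin$-condition are isomorphism invariant.

**Step 2: $I(K)$ is arithmetical.** Being an index is arithmetical. $Ax_n$ is arithmetical uniformly in $n$, because the functions $par_n$ of the trees $T_n$ are uniformly computable. Given $Ax_n$, an index of a suitable $p$ is computed by Lemma 3, and $Fin(p)$ is arithmetical. So "there is $n$ with $\mathcal M_e\in K_n$" is arithmetical. The tag $n=n(e)$ is unique, isomorphism invariant, and computable from $e\in I(K)$: search for $n$ such that $N_n$ holds of the element $0$.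

**Step 3: items 1 and 3.** This step defines $f$. Let $\mathcal A_n=\mathfrak S_n(T_n,\mathbf 0)$ and $\mathcal B_n=\mathfrak S_n(T_n,\mathbf 1_0)$. They are uniformly computable, and they are in $K_n$ by Lemmas 3 and 5. Let $f(n,0)$ and $f(n,1)$ be indices for them, computed from $n$. Item 1 is clear from the tags. By Lemma 5 and (P3), $\mathcal A_n\cong\mathcal B_n$ iff $T_n$ has an infinite path iff $T^0_n$ has one iff $n\in S$. This is item 3.

**Step 4: item 2.** This step defines $i$. Let $e\in I(K)$ with $n=n(e)$. Lemma 3 computes an index of $p$ with $\mathcal M_e\cong\mathfrak S_n(T_n,p)$, and $Fin(p)$ holds. Lemma 9 finds arithmetically $q\in\{\mathbf 0,\mathbf 1_0\}$ with $\mathfrak S_n(T_n,p)\cong\mathfrak S_n(T_n,q)$. Put $i(e)=q(0)$. Then $\mathcal M_e\cong\mathcal A_n$ if $i(e)=0$ and $\mathcal M_e\cong\mathcal B_n$ if $i(e)=1$. This is item 2.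

The remaining statements of Theorem 1 were derived from items 1–3 in Section 2. This proves Theorem 1. $\blacksquare$

## 9. The degree of $\cong_{K_S}$, the exact range, and a finite language

For a $\Sigma^1_1$ set $S$ let $F_S$ be the equivalence relation on $\mathcal N$ given, for $i,j\in\{0,1\}$, by
$$(2n+i)\,F_S\,(2m+j)\iff n=m\ \text{and}\ (i=j\ \text{or}\ n\in S).$$
Reductions *from* a relation $\cong_K$ are Hyp functions defined on $I(K)$. Let $\langle\cdot,\cdot\rangle$ be a computable bijection $\mathcal N^2\to\mathcal N$.

**Theorem 10.**

1. $\cong_{K_S}$ and $F_S$ are Hyp-bireducible. Hence $\cong_{K_S}$ is Hyp iff $S$ is Hyp. All its classes are arithmetical, and it is never complete.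
2. (Exact range.) A $\Sigma^1_1$ equivalence relation $E$ on $\mathcal N$ is Hyp-reducible to $\cong_{K_S}$ for some $\Sigma^1_1$ set $S$ iff there are Hyp equivalence relations $E_0\subseteq E\subseteq E_1$ such that every $E_1$-class contains at most two $E_0$-classes.
3. (Many degrees.) Let $S^\circ=\{\langle m,k\rangle:m\in S\}$. For $\Sigma^1_1$ sets $S,S'\notin\{\emptyset,\mathcal N\}$: $S$ is Hyp many-one reducible to $S'$ iff $\cong_{K_{S^\circ}}\le_H\cong_{K_{S'^\circ}}$. So the partial order of the (nontrivial) $\Sigma^1_1$ sets under Hyp many-one reducibility embeds into the non-complete isomorphism relations on classes with arithmetical index set; the non-Hyp sets go to relations that are neither Hyp nor complete.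
4. There is one fixed finite relational language such that, for every $\Sigma^1_1$ set $S$, Theorem 1 holds with a class $K_S^+$ of structures in that language in place of $K_S$; consequently 1–3 also hold with $K_S^+$ in place of $K_S$.

Part 3 can be set beside a result recalled with the problem: by Fokina–Friedman, the partial order of $\Sigma^1_1$ sets under Hyp many-one reducibility embeds into the $\Sigma^1_1$ equivalence relations on $\mathcal N$ under $\le_H$.

**Proof of part 1.** This part replaces $\cong_{K_S}$ by the explicit relation $F_S$. By (1), $e\mapsto2n(e)+i(e)$ reduces $\cong_{K_S}$ to $F_S$. In the other direction, $2n+j\mapsto f(n,j)$ reduces $F_S$ to $\cong_{K_S}$: by item 1 of Theorem 1, structures with different tags are not isomorphic, and by item 3 the two structures with tag $n$ are isomorphic iff $n\in S$. If $S$ is Hyp, then $\cong_{K_S}$ is Hyp by (1). The converse, the statement on classes, and non-completeness were shown in Section 2, where non-completeness did not use that $S$ is non-Hyp.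

**Proof of part 2.** The relations $E_0$ and $E_1$ record "same code" and "same tag".

Suppose $E$ reduces to $\cong_{K_S}$. By part 1 some Hyp $h$ reduces $E$ to $F_S$. Let $x\,E_0\,y\iff h(x)=h(y)$ and $x\,E_1\,y\iff\lfloor h(x)/2\rfloor=\lfloor h(y)/2\rfloor$. These are Hyp equivalence relations with $E_0\subseteq E\subseteq E_1$. On an $E_1$-class, $h$ takes at most the two values $2n,2n+1$, so the class contains at most two $E_0$-classes.

Conversely, let $E_0,E_1$ be given. Let $\mu(x)$ be the least element of the $E_1$-class of $x$; the function $\mu$ is Hyp. Let $S$ be the set of $n$ with $\mu(n)=n$ such that any two elements of the $E_1$-class of $n$ are $E$-equivalent. $S$ is $\Sigma^1_1$, since $\Sigma^1_1$ is closed under number quantifiers and $E_1$ is Hyp. Let $h(x)=2\mu(x)$ if $x\,E_0\,\mu(x)$, and $h(x)=2\mu(x)+1$ otherwise. The function $h$ is Hyp. We check that it reduces $E$ to $F_S$.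

- If $\mu(x)\ne\mu(y)$, then not $x\,E_1\,y$, so not $x\,E\,y$; and not $h(x)\,F_S\,h(y)$.
- If $\mu(x)=\mu(y)=n\in S$, then both $x\,E\,y$ and $h(x)\,F_S\,h(y)$ hold.
- If $\mu(x)=\mu(y)=n\notin S$, the $E_1$-class of $n$ contains two elements that are not $E$-equivalent. So, as $E_0\subseteq E$, it is a union of exactly two $E_0$-classes, and these are not $E$-equivalent to each other. Hence $x\,E\,y\iff x\,E_0\,y\iff h(x)=h(y)\iff h(x)\,F_S\,h(y)$.

Now part 1 applies.

**Proof of part 3.** By part 1 it suffices to treat $F_{S^\circ}$ and $F_{S'^\circ}$. Without the padding the natural map would be $2m+i\mapsto2h(m)+i$, for a many-one reduction $h$ of $S$ to $S'$. If $h(m)=h(m')$ with $m\ne m'$, it sends $2m$ and $2m'$, which are inequivalent, to the same number. The extra coordinate in $S^\circ$ repairs this.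

Let $h$ be a Hyp many-one reduction of $S$ to $S'$. Consider
$$2\langle m,k\rangle+i\ \mapsto\ 2\langle h(m),\langle m,k\rangle\rangle+i.$$
Different tags $\langle m,k\rangle$ go to different tags, and $\langle m,k\rangle\in S^\circ$ iff $m\in S$ iff $h(m)\in S'$ iff $\langle h(m),\langle m,k\rangle\rangle\in S'^\circ$. So this is a reduction of $F_{S^\circ}$ to $F_{S'^\circ}$.

Conversely, let $h$ reduce $F_{S^\circ}$ to $F_{S'^\circ}$. Fix $c\in S'$ and $d\notin S'$, and write $h(2\langle m,0\rangle+i)=2t_i+k_i$ with $k_i\in\{0,1\}$. Then $m\in S$ iff $2\langle m,0\rangle$ and $2\langle m,0\rangle+1$ are $F_{S^\circ}$-equivalent iff $(2t_0+k_0)\,F_{S'^\circ}\,(2t_1+k_1)$. Map $m$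

- to $d$ if $t_0\ne t_1$ (then the two numbers are inequivalent, and $m\notin S$);
- to $c$ if $t_0=t_1$ and $k_0=k_1$ (then they are equal, and $m\in S$);
- to the first component of $t_0$ otherwise (then $m\in S$ iff $t_0\in S'^\circ$ iff that component is in $S'$).

This is a Hyp many-one reduction of $S$ to $S'$. Finally, $S^\circ$ is $\Sigma^1_1$, and $S^\circ$ is Hyp iff $S$ is, so part 1 gives the last statement.

**Proof of part 4.** The infinitely many predicates are replaced by a copy of $\mathcal N$ inside the structure, to which each element points. Use unary $Num,Pt,Cf,U,Q$ and binary $Succ,Nd,E$.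

**Step 1: the structures $M^+$.** For $M\in K=K_S$ with tag $n$, let $M^+$ be the disjoint union of $M$ and $\mathcal N$ with $Num=\mathcal N$, $Succ$ the successor relation on $\mathcal N$, $Q=\{n\}\subseteq Num$, $Pt=\bigcup_sP_s$, $Cf=\bigcup_sC_s$, $Nd(x,s)\iff x\in P_s\cup C_s$ (with $s\in Num$), and $U,E$ as in $M$. By axiom 2 the unique $U$-element $u$ lies in $P_0$, so $Nd(u,0)$. This makes the number $0$ computable from $M^+$. Let $K^+$ be the class of computable structures isomorphic to some $M^+$ with $M\in K$. It is closed under isomorphism among computable structures.

**Step 2: an arithmetical frame and the inverse operation.** This step prepares the computation of the index set. Consider the following conditions on a computable structure $X$.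

- (i) $Num,Pt,Cf$ partition $X$, and $Pt\cup Cf$ is infinite. $Succ\subseteq Num\times Num$, $Nd\subseteq(Pt\cup Cf)\times Num$, $E\subseteq Cf\times Pt$, $U\subseteq Pt$, $Q\subseteq Num$.
- (ii) $Nd$ is the graph of a total function $Pt\cup Cf\to Num$; $U$ is a singleton $\{u\}$ and $Q$ is a singleton.
- (iii) $Succ$ is the graph of a total injective function on $Num$, the element $0_X:=Nd(u)$ has no $Succ$-predecessor, and every element of $Num$ is reached from $0_X$ in finitely many steps.

By (iii), $(Num,Succ)\cong(\mathcal N,Succ)$ with $0_X$ as the initial element. The conditions are arithmetical in an index of $X$. For $X$ satisfying them, let $s_X$ be the $s$-th $Succ$-iterate of $0_X$. Let $X^-$ be the structure in the language of Section 3 with universe $Pt\cup Cf$, renumbered increasingly by $\mathcal N$, in which $P_s=\{x\in Pt:Nd(x,s_X)\}$, $C_s=\{x\in Cf:Nd(x,s_X)\}$, $N_n$ is true of everything if $Q(n_X)$ and of nothing otherwise, and $U,E$ are as in $X$.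

From an index of an $X$ satisfying (i)–(iii) one finds $u$, then $0_X=Nd(u)$, then each $s_X$, by terminating searches. Hence there is a total computable function $d$ such that $\mathcal M_{d(e)}=(\mathcal M_e)^-$ whenever $\mathcal M_e$ satisfies (i)–(iii). Similarly there is a computable $c$ with $\mathcal M_{c(e)}\cong(\mathcal M_e)^+$ for $e\in I(K)$: for an element of $\mathcal M_e$, search for the unique predicate $P_s$ or $C_s$ that it satisfies, and read off its values of $Pt$, $Cf$, $Nd$.

**Step 3: $X\cong Y\iff X^-\cong Y^-$ for $X,Y$ satisfying (i)–(iii).** This transfers isomorphism. An isomorphism $X\to Y$ preserves $U$ and $Nd$, so it sends $0_X$ to $0_Y$, hence $s_X$ to $s_Y$ for all $s$, and so it restricts to an isomorphism $X^-\to Y^-$. Conversely, an isomorphism $X^-\to Y^-$ together with $s_X\mapsto s_Y$ is an isomorphism $X\to Y$, because all relations of $X$ are determined by $(Num,Succ)$ and $X^-$. Indeed, by (i)–(iii), every element of $Num$ is some $s_X$; $Pt$ and $Cf$ are the unions of the $P_s$ and of the $C_s$; $Nd(x,s_X)$ holds iff $x\in P_s\cup C_s$; $Q(n_X)$ holds iff $N_n$ is true of everything in the non-empty structure $X^-$; and $U,E$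 are the same.

**Step 4: the index set.** We claim that $X\in K^+$ iff $X$ satisfies (i)–(iii) and $X^-\in K$. For $M\in K$, the structure $M^+$ satisfies (i)–(iii): $Pt$ is infinite by axiom 2, $Nd$ is a total function by axiom 1, and $E\subseteq Cf\times Pt$ by axiom 3. Also $(M^+)^-\cong M$. The right-hand side of the claim is invariant under isomorphism among computable structures, by Step 3 and since $K$ is closed. This gives one direction. Conversely, if $X$ satisfies (i)–(iii) and $M:=X^-\in K$, then $(M^+)^-\cong M=X^-$, so $X\cong M^+$ by Step 3. Hence
$$I(K^+)=\{e:\mathcal M_e\text{ is defined and satisfies (i)–(iii), and }d(e)\in I(K)\}$$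
is arithmetical.

**Step 5: transfer of Theorem 1.** Put $n^+(e)=n(d(e))$ and $i^+(e)=i(d(e))$ for $e\in I(K^+)$, and $f^+(n,j)=c(f(n,j))$. The first two are arithmetical on $I(K^+)$, and $f^+$ is computable with values in $I(K^+)$. We have
$$\mathcal M_{d(f^+(n,j))}\cong(\mathcal M_{f(n,j)}^+)^-\cong\mathcal M_{f(n,j)}.\tag{4}$$
Now we check the three items.

- Item 1: $n^+(f^+(n,j))=n$ by (4) and the isomorphism invariance of the tag. If $\mathcal M_e\cong\mathcal M_{e'}$ in $K^+$, then $\mathcal M_{d(e)}\cong\mathcal M_{d(e')}$, so $n^+(e)=n^+(e')$.
- Item 2: for $e\in I(K^+)$, item 2 for $K$ and (4) give $\mathcal M_{d(e)}\cong\mathcal M_{f(n^+(e),i^+(e))}\cong\mathcal M_{d(f^+(n^+(e),i^+(e)))}$, and Step 3 gives $\mathcal M_e\cong\mathcal M_{f^+(n^+(e),i^+(e))}$.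
- Item 3: by Step 3 and (4), $\mathcal M_{f^+(n,0)}\cong\mathcal M_{f^+(n,1)}$ iff $\mathcal M_{f(n,0)}\cong\mathcal M_{f(n,1)}$ iff $n\in S$.

Formula (1), the arguments of Section 2 and parts 1–3 of Theorem 10 were deduced only from items 1–3 of Theorem 1, the arithmeticity of $I(K)$ and of $e\mapsto(n(e),i(e))$, and the computability of $f$. So they all hold for $K_S^+:=K^+$, whose language is finite and does not depend on $S$. $\blacksquare$
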